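\title{A compact unit ball without extreme points}

\begin{abstract}
We construct a separable Banach space whose closed unit ball is compact for a Hausdorff vector topology and has no extreme points. The space is a closed subspace $X$ of $L_1$, the topology is convergence in measure, and the norm can be taken arbitrarily close to the $L_1$-norm. The space $X$ is an infinite tensor product of finite-dimensional blocks spanned by the constants and by independent one-sided $p$-stable random variables with $p$ close to $1$. We also show that a Banach space with a compact ball has such a renorming exactly when it contains a nonempty compact convex set without extreme points, and that every separable space with a compact ball is $1$-complemented in a space of this kind.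
\end{abstract}

\section{Introduction}\label{sec:intro}

All vector spaces are real, and $B_X$ is the closed unit ball of a Banach space $X$. A point $q$ of a convex set $C$ is \emph{extreme} if there is no $w\neq0$ with $q+w\in C$ and $q-w\in C$; the set of extreme points is $\operatorname{Ext}(C)$. Equivalently, $q=tx+(1-t)y$ with $x,y\in C$ and $0<t<1$ forces $x=y=q$: if $x\ne y$, then $w=\min(t,1-t)(x-y)$ violates the definition. A \emph{vector topology} is a topology for which addition and scalar multiplication are continuous; it is \emph{locally convex} if $0$ has a basis of convex neighborhoods.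

The Krein--Milman theorem says that a nonempty compact convex subset of a Hausdorff locally convex space is the closed convex hull of its extreme points. So if $B_X$ is compact for a Hausdorff locally convex topology, as a dual ball is for the weak* topology, then $\operatorname{Ext}(B_X)\ne\emptyset$. In the proof, compactness produces a minimal closed face, and local convexity enters once: a continuous linear functional that separates two points of this face attains its maximum on a strictly smaller closed face. It is known that there are separable Banach spaces, for example suitable closed subspaces of $L_1$, whose ball is compact for a Hausdorff vector topology, such as convergence in measure, that is not locally convex on the ball. This leads to the following problem, which we take from \cite{glimpse}.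

\begin{quote}
Does there exist a separable Banach space $X$ such that $B_X$ is compact for some Hausdorff vector topology on $X$, but $\operatorname{Ext}(B_X)=\emptyset$?
\end{quote}

Convergence in measure is the natural topology to try, because it destroys linear functionals. If $A_1,\dots,A_N$ are the intervals of length $1/N$ that partition $[0,1]$, every measurable $h$ is the average of the functions $Nh1_{A_j}$, each of which vanishes off a set of measure $1/N$; hence a linear functional on $L_1[0,1]$ that is continuous in measure is zero. The two simplest subspaces of $L_1[0,1]$ show how the two requirements in the problem compete.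

\begin{itemize}
\item The ball of $L_1[0,1]$ has no extreme points. Given $h\neq0$, choose $A$ with $\int_A|h|=\frac12\|h\|_1$ and put $w=h(1_A-1_{A^c})$; then $h\pm w$ are $2h1_A$ and $2h1_{A^c}$, of norm $\|h\|_1$. (And $0$ is never extreme in the ball of a nonzero space.) This ball is not compact in measure: two distinct Rademacher functions differ by $2$ on a set of measure $\frac12$.
\item Let $A_n$ be disjoint sets of positive measure $|A_n|$ and $u_n=1_{A_n}/|A_n|$. The closed span of the $u_n$ is isometric to $\ell_1$. Since $|\bigcup_{n>M}A_n|\to0$ as $M\to\infty$, coordinatewise convergence implies convergence in measure, so the ball is compact in measure. The points $\pm u_n$ are extreme.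
\end{itemize}

Compactness in measure pushes a subspace of $L_1$ toward the second case: we shall see that our space is assembled from finite-dimensional pieces in an almost $\ell_1$ manner (Lemma~\ref{lem:step}) and has the Schur property (Section~\ref{sec:limits}). One may therefore guess that extreme points are unavoidable. They are not. Below, $e=\exp(1)$.

\begin{theorem}\label{thm:main}
There is a closed subspace $X$ of $L_1$ of a probability space, which is the closure of an increasing union of finite-dimensional subspaces (hence separable), such that, with $\tau$ the topology of convergence in measure and $B_X$ the $L_1$-unit ball of $X$: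
\begin{enumerate}
\item[(1)] $B_X$ is $\tau$-compact;
\item[(2)] $X$ contains a nonempty symmetric convex $\tau$-compact set $C\subset eB_X$ with $\operatorname{Ext}(C)=\emptyset$;
\item[(3)] for every $\varepsilon>0$, the set $D_\varepsilon=B_X+\varepsilon C$ is the closed unit ball of an equivalent norm on $X$, it satisfies $B_X\subset D_\varepsilon\subset(1+e\varepsilon)B_X$, it is $\tau$-compact, and $\operatorname{Ext}(D_\varepsilon)=\emptyset$.
\end{enumerate}
\end{theorem}

Thus $X$, with the norm whose unit ball is $D_\varepsilon$, answers the problem in the affirmative. The passage from (1) and (2) to (3) uses nothing about $L_1$, and it describes exactly which spaces can be renormed in this way.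

\begin{theorem}\label{thm:class}
Let $X$ be a Banach space and $\tau$ a Hausdorff vector topology on $X$ for which $B_X$ is compact. The following are equivalent:
\begin{enumerate}
\item[(i)] for each $\varepsilon>0$ there is an equivalent norm on $X$ whose unit ball $B'$ satisfies $B_X\subset B'\subset(1+\varepsilon)B_X$, is $\tau$-compact, and has no extreme points;
\item[(ii)] some equivalent norm on $X$ has a $\tau$-compact unit ball without extreme points;
\item[(iii)] $X$ contains a nonempty convex $\tau$-compact set without extreme points.
\end{enumerate}
\end{theorem}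

A subspace is \emph{$1$-complemented} if it is the range of a linear projection of norm at most $1$.

\begin{theorem}\label{thm:univ}
Every separable Banach space $Y$ whose unit ball is compact for a Hausdorff vector topology is isometric to a $1$-complemented subspace of a separable Banach space $Z$ whose unit ball is compact for a Hausdorff vector topology and has no extreme points.
\end{theorem}

Section~\ref{sec:soft} proves Theorem~\ref{thm:class}, which reduces the problem to finding one compact convex set without extreme points inside a space with a compact ball. Section~\ref{sec:models} works out two elementary models; each shows part of the mechanism, and their failures dictate the building block of Section~\ref{sec:block}. Sections~\ref{sec:compact} and~\ref{sec:noext} construct $X$ and $C$.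

\section{From convex sets to unit balls}\label{sec:soft}

In this section $\tau$ is a Hausdorff vector topology on a vector space $X$, and $\operatorname{co}$ denotes the convex hull. Without local convexity we have no general control of the hull of a compact set. The following special case is all we need.

\begin{lemma}\label{lem:hull}
Let $K_1,\dots,K_r\subset X$ be nonempty, convex and $\tau$-compact, and let $H=\operatorname{co}(K_1\cup\dots\cup K_r)$. Then $H$ is $\tau$-compact, and every extreme point of $H$ lies in some $K_j$ and is extreme in $K_j$.
\end{lemma}

\begin{proof}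
Since each $K_j$ is convex, the terms of a convex combination can be grouped, so $H$ is the image of $\Delta\times K_1\times\dots\times K_r$ under the continuous map $(t,x_1,\dots,x_r)\mapsto\sum_jt_jx_j$, where $\Delta=\{t\in[0,1]^r:\sum_jt_j=1\}$. Hence $H$ is compact. Let $q=\sum_jt_jx_j$ be extreme in $H$ and fix $j$ with $t_j>0$. If $t_j=1$, then $q=x_j$. Otherwise $q=t_jx_j+(1-t_j)y$ with $y\in H$, and again $q=x_j$. So $q\in K_j$, and $q$ is extreme in $K_j$ because $K_j\subset H$.
\end{proof}

A unit ball is symmetric, so we symmetrize. This also removes a possible extreme point at the origin, which is the one point that our construction will not exclude directly.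

\begin{lemma}\label{lem:sym}
Let $K\subset X$ be nonempty, convex and $\tau$-compact, with $K\neq\{0\}$ and $\operatorname{Ext}(K)\subset\{0\}$. Then $C=\operatorname{co}(K\cup-K)$ is symmetric, convex, $\tau$-compact, and $\operatorname{Ext}(C)=\emptyset$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:hull}, $C$ is compact and an extreme point of $C$ is extreme in $K$ or in $-K$, so it equals $0$. But $0\pm w\in C$ for any $w\in K\setminus\{0\}$.
\end{proof}

Such a set $C$ is not yet a ball, since it need not contain a multiple of $B_X$. Adding it to $B_X$ repairs this, and a sum has no extreme point as soon as one summand has none.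

\begin{lemma}\label{lem:sum}
Let $X$ be a Banach space with $B_X$ $\tau$-compact. Let $C\subset X$ be nonempty, symmetric, convex and $\tau$-compact, with $C\subset cB_X$ for some $c>0$ and $\operatorname{Ext}(C)=\emptyset$. For every $t>0$ the set $D=B_X+tC$ is the closed unit ball of an equivalent norm on $X$, it satisfies $B_X\subset D\subset(1+ct)B_X$, it is $\tau$-compact, and $\operatorname{Ext}(D)=\emptyset$.
\end{lemma}

\begin{proof}
The set $D$ is convex and symmetric, and it is compact as a continuous image of $B_X\times C$. The inclusions hold because $0\in C\subset cB_X$. They show that the gauge $\rho(x)=\inf\{r>0:x\in rD\}$ satisfies $(1+ct)^{-1}\|x\|\le\rho(x)\le\|x\|$, and $\rho$ is a norm since $D$ is convex and symmetric. We have $D\subset\{\rho\le1\}$. Conversely, if $\rho(x)\le1$, then $x/r\in D$ for all $r>1$, and $x/r\to x$ in $\tau$ as $r\downarrow1$; the compact set $D$ is closed because $\tau$ is Hausdorff, so $x\in D$. Finally, let $z=x+ty$ with $x\in B_X$ and $y\in C$. There is $w\ne0$ with $y\pm w\in C$, so $z\pm tw\in D$ and $z$ is not extreme.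
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:class}]
Statement (i) implies (ii), and (ii) implies (iii) because the ball itself is such a set. Assume (iii), and let $K$ be nonempty, convex and $\tau$-compact with $\operatorname{Ext}(K)=\emptyset$. To apply Lemma~\ref{lem:sum} we must show that $K$ is bounded in norm, which is not part of the hypothesis.

The sets $nB_X$ are $\tau$-compact, hence $\tau$-closed, and $K=\bigcup_{n\ge1}(K\cap nB_X)$. By the Baire category theorem in the compact Hausdorff space $K$, one of these sets has nonempty interior in $K$: there are $n$, a point $x_0\in K$ and a $\tau$-open set $U\ni x_0$ with $U\cap K\subset nB_X$. We now shrink all of $K$ into $U$. The map $\Gamma(t,y)=x_0+t(y-x_0)$ sends $[0,1]\times K$ into $K$ by convexity, is $\tau$-continuous, and sends $\{0\}\times K$ to $x_0$. So $\Gamma^{-1}(U)$ is an open set containing $\{0\}\times K$, and by compactness of $K$ it contains $[0,t_0]\times K$ for some $t_0>0$. Thus $\|x_0+t_0(y-x_0)\|\le n$, and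
\[
\|y\|\le\|x_0\|+\frac{n+\|x_0\|}{t_0}=:c\qquad(y\in K).
\]
The set $K$ is not a single point, since that point would be extreme. By Lemma~\ref{lem:sym}, $C=\operatorname{co}(K\cup-K)\subset cB_X$ satisfies the hypotheses of Lemma~\ref{lem:sum}, and $B'=B_X+(\varepsilon/c)C$ has all the properties in (i).
\end{proof}

\section{Convergence in measure and two models}\label{sec:models}

On a probability space $(\Omega,\mathbb P)$, let $L_0$ be the space of real random variables modulo equality almost everywhere, let $\mathbb E$ be the expectation, and put
\[
|h|_0=\mathbb E\min(|h|,1).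
\]
For $0<\eta\le1$,
\begin{equation}\label{eq:cheb}
\mathbb P(|h|>\eta)\le|h|_0/\eta,\qquad |h|_0\le\eta+\mathbb P(|h|>\eta),
\end{equation}
so the metric $|h-h'|_0$ induces convergence in measure; we call this topology $\tau$. Pointwise inequalities for $\min(\cdot,1)$ give, for $\lambda\in\mathbb R$,
\begin{equation}\label{eq:N1}
|h+h'|_0\le|h|_0+|h'|_0,\qquad|h|_0\le\|h\|_1,\qquad|\lambda h|_0\le\max(1,|\lambda|)\,|h|_0 .
\end{equation}
Together with $|\lambda h|_0\to0$ as $\lambda\to0$ (dominated convergence), these show that $\tau$ is a Hausdorff vector topology. If $\varphi\in L_1$ and $h\in L_0$ are independent, then $\min(|\varphi h|,1)\le\max(1,|\varphi|)\min(|h|,1)$ gives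
\begin{equation}\label{eq:N2}
|\varphi h|_0\le\mathbb E\max(1,|\varphi|)\cdot|h|_0\le(1+\|\varphi\|_1)\,|h|_0 .
\end{equation}
A sequence converging in measure has a subsequence converging almost everywhere, so by Fatou's lemma $\|h\|_1\le\liminf_k\|h_k\|_1$ whenever $h_k\to h$ in measure.

The plan is to write the constant $1$ as an average of functions $g_j$ that have norm about $1$ but are small in measure, then to split each $g_j$ again in the same way using new independent randomness, and so on.

\begin{example}[the dyadic tree]\label{ex:dyadic}
Let $\Omega=\{0,1\}^{\mathbb N}$ with the fair coin measure and $g^n_a=2\cdot1_{\{\omega_n=a\}}$ for $a=0,1$, so that $1=\frac12(g^n_0+g^n_1)$. The products $g^1_{a_1}\cdots g^n_{a_n}$ form the set $F_n$ of the functions $2^n1_Q$, where $Q$ is a cylinder of level $n$, and $|2^n1_Q|_0=2^{-n}$. The hull $K_n=\operatorname{co}F_n$ consists of the nonnegative functions of $\omega_1,\dots,\omega_n$ with mean $1$. The $\tau$-closure of $\bigcup_nK_n$ is $K=\{h\ge0:\|h\|_1\le1\}$: one inclusion is Fatou's lemma, and for $h\in K$ and $f_n\in F_n$ the functions $\mathbb E[h\mid\omega_1,\dots,\omega_n]+(1-\|h\|_1)f_n\in K_n$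 tend to $h$ in measure.

Suppose that $h\neq0$ is extreme in $K$. For fixed $n$ put $t_Q=\mathbb E(h1_Q)/\|h\|_1$. Then $h$ is the convex combination $\sum t_Q\,(h1_Q/t_Q)$ over the cylinders of level $n$ with $t_Q>0$, and each $h1_Q/t_Q$ lies in $K$. Hence $h=h1_Q/t_Q$ for some $Q$, and $|h|_0\le2^{-n}$. As $n$ is arbitrary, $h=0$, a contradiction. So $\operatorname{Ext}(K)\subset\{0\}$; here $0$ is extreme, since $\pm w\ge0$ forces $w=0$.

This is the whole argument against extreme points: at each level $K$ is the hull of finitely many pieces that are small in measure, and an extreme point must lie in one piece. What fails is compactness: $g^n_1\in K_n$ and $|g^n_1-g^m_1|_0=\frac12$ for $n\ne m$. Splitting $1$ into $N_n$ disjoint functions $N_n1_{A_j}$ at level $n$, with $N_n$ large and even, does not help, because the average of half of them is again $2\cdot1_A$ with $\mathbb P(A)=\frac12$.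
\end{example}

To obtain compactness, level $n+1$ should add almost nothing to level $n$ from the point of view of $\tau$. So we require that every normalized combination of the functions $g_j$ of one level be close in measure to a constant. Laws of large numbers suggest replacing disjointness by independence.

\begin{example}[independent spikes of one height]\label{ex:spikes}
Let $m\ge2$, let $A_1,\dots,A_N$ be independent events of probability $1/m$, and let $g_j=m1_{A_j}$. Then $\|g_j\|_1=1$ and $|g_j|_0=1/m$. The average of $r$ of the $g_j$ vanishes off a set of probability at most $r/m$, and it has mean $1$ and variance $(m-1)/r$. So it is close in measure to the constant $0$ if $r\ll m$ and close in $L_1$ to the constant $1$ if $r\gg m$; we need $N\gg m$. The trouble is at $r=m$. There the average is $B=\sum_{j\le m}1_{A_j}$, with $\|B\|_1=1$ and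
\[
\mathbb P(B=1)=(1-\tfrac1m)^{m-1}\ge(1-\tfrac1m)^m=\mathbb P(B=0)\ge\tfrac14 ,
\]
the last bound because $x\mapsto x^{-1}\log(1-x)$ is decreasing on $(0,1)$. Every real $c$ is at distance at least $\frac12$ from $0$ or from $1$, so $|B-c|_0\ge\frac18$ for all $c$.
\end{example}

In Example~\ref{ex:spikes} the whole expectation sits at the single height $m$, the averages pass from $0$ to $1$ at the single scale $r\approx m$, and at that scale they are far from constant. The remedy is to spread the expectation over so many heights that no scale carries a visible part of it.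

\section{The building block}\label{sec:block}

We look for a mean zero variable $\theta$, playing the role of $g_j-1$, such that $1+\theta$ is small in measure and every positive combination of independent copies of $\theta$ has the law of a multiple of $\theta$. Then such a combination is close to a constant for the same reason that $\theta$ is. A symmetric variable cannot be concentrated near $-1$, so $\theta$ will be a stable variable with positive jumps only.

\subsection*{Compound Poisson variables}
Let $\mu$ be a measure on $(0,\infty)$ with total mass $m\in(0,\infty)$. Let $T$ be a Poisson variable of mean $m$ and let $\xi_1,\xi_2,\dots$ have law $\mu/m$, all independent. The variable $Y=\sum_{l\le T}\xi_l\ge0$ is \emph{compound Poisson with L\'evy measure $\mu$}. Conditioning on $T$, and using $\mathbb ET=m$, $\mathbb ET(T-1)=m^2$ and $\mathbb Ez^T=\exp(m(z-1))$, we get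
\begin{equation}\label{eq:cp}
\mathbb Ee^{iuY}=\exp\int(e^{iux}-1)\,d\mu(x),\qquad\mathbb EY=\int x\,d\mu,\qquad\operatorname{Var}Y=\int x^2\,d\mu
\end{equation}
(the last when the integral is finite, from $\mathbb EY^2=m\,\mathbb E\xi_1^2+m^2(\mathbb E\xi_1)^2$), and $\mathbb P(Y\ne0)=1-e^{-m}\le m$.

\subsection*{A one-sided stable variable}
Fix $p\in(1,2)$ and let $\nu(dx)=(p-1)x^{-1-p}\,dx$ on $(0,\infty)$. The power law gives scale invariance, and the factor $p-1$ normalizes $\int_1^\infty x\,d\nu=1$. Of this unit mass an interval $[a,2a]$ with $a\ge1$ carries $\int_a^{2a}(p-1)x^{-p}\,dx\le(p-1)\log2$, which is small when $p$ is near $1$. The measure $\nu$ is infinite near $0$, so we cut it into finite pieces. Let $I_0=(1,\infty)$, $I_k=(\frac1{k+1},\frac1k]$ for $k\ge1$, and let $Y_0,Y_1,\dots$ be independent compound Poisson variables with L\'evy measures $\nu|_{I_k}$. By \eqref{eq:cp},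
\[
\mathbb EY_0=1,\qquad\mathbb P(Y_0\ne0)\le\nu(I_0)=\frac{p-1}p,\qquad\sum_{k\ge1}\operatorname{Var}Y_k=\int_0^1x^2\,d\nu=\frac{p-1}{2-p}.
\]
The series $S=\sum_{k\ge1}(Y_k-\mathbb EY_k)$ has orthogonal terms, so it converges in $L_2$, with $\mathbb ES=0$ and $\operatorname{Var}S=\frac{p-1}{2-p}$. Here $p>1$ makes the large jumps integrable and $p<2$ makes the small jumps square summable. Define
\[
\theta=\theta_{(p)}=(Y_0-1)+S .
\]

\begin{lemma}\label{lem:stable}
The variable $\theta$ is integrable with $\mathbb E\theta=0$. If $\theta_1,\dots,\theta_N$ are independent copies of $\theta$ and $a_1,\dots,a_N\ge0$, then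
\begin{equation}\label{eq:stable}
\sum_ja_j\theta_j\ \text{ has the law of }\ s\theta,\qquad s=\Big(\sum_ja_j^p\Big)^{1/p}.
\end{equation}
Moreover, for every $\eta>0$,
\begin{equation}\label{eq:small}
\mathbb P(|1+\theta|>\eta)\le\frac{p-1}p+\frac1{\eta^2}\,\frac{p-1}{2-p},\qquad\mathbb E|1+\theta|\le1+\Big(\frac{p-1}{2-p}\Big)^{1/2}.
\end{equation}
\end{lemma}

\begin{proof}
The first assertion follows from $\mathbb EY_0=1$ and $\mathbb ES=0$. By \eqref{eq:cp} and independence, $(Y_0-1)+\sum_{k=1}^M(Y_k-\mathbb EY_k)$ has characteristic function $\exp\int_{1/(M+1)}^\infty(e^{iux}-1-iux)\,d\nu$. The integrand is bounded by $\min(\frac12u^2x^2,2|u|x)$, which is $\nu$-integrable. Letting $M\to\infty$,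
\[
\mathbb Ee^{iu\theta}=e^{\Lambda(u)},\qquad\Lambda(u)=\int_0^\infty(e^{iux}-1-iux)\,d\nu(x).
\]
The substitution $y=ax$ turns $x^{-1-p}\,dx$ into $a^py^{-1-p}\,dy$, so $\Lambda(au)=a^p\Lambda(u)$ for $a>0$, and also for $a=0$. Hence $\sum_ja_j\theta_j$ has characteristic function $\exp\sum_j\Lambda(a_ju)=\exp(s^p\Lambda(u))=\exp\Lambda(su)$, which proves \eqref{eq:stable}. Finally $1+\theta=Y_0+S$. If $|1+\theta|>\eta$, then $Y_0\ne0$ or $|S|>\eta$, and Chebyshev's inequality gives the first bound in \eqref{eq:small}; the second is $\mathbb E|1+\theta|\le\mathbb EY_0+\|S\|_2$.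
\end{proof}

As $p\downarrow1$ the bounds in \eqref{eq:small} tend to $0$ and $1$: the variable $1+\theta$ has mean $1$ and norm almost $1$, and is small in measure. Compare with Example~\ref{ex:spikes}. By \eqref{eq:stable} the average of $r$ independent copies of $1+\theta$ has the law of $(1-r^{1/p-1})+r^{1/p-1}(1+\theta)$. For every $r$ it is close in measure to the constant $1-r^{1/p-1}$, which moves slowly from $0$ to $1$.

Call a subspace $G\subset L_1$ containing $1$ \emph{$\varepsilon$-flat} if for every $v\in G$ with $\|v\|_1\le1$ there is $c\in\mathbb R$ with $|c|\le5$ and $|v-c|_0\le\varepsilon$. An $\varepsilon$-flat space is $\varepsilon'$-flat for $\varepsilon'\ge\varepsilon$.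

\begin{lemma}\label{lem:block}
For each $\varepsilon\in(0,1)$ there are a probability space $\Omega$ and a finite-dimensional subspace $G\subset L_1(\Omega)$ with $1\in G$ such that
\begin{enumerate}
\item[(a)] $G$ is $\varepsilon$-flat;
\item[(b)] there are $g_1,\dots,g_N\in G$ with $\frac1N\sum_jg_j=1$, $\|g_j\|_1\le1+\varepsilon$ and $|g_j|_0\le\varepsilon$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $\eta=\varepsilon/32$. By \eqref{eq:small} fix $p$ with $\mathbb P(|1+\theta|>\eta)\le\eta$ and $\mathbb E|1+\theta|\le1+\varepsilon/2$. Then $|1+\theta|_0\le2\eta$ by \eqref{eq:cheb}. Also $|\theta|\ge1-\eta$ on the event $\{|1+\theta|\le\eta\}$, so $\mathbb E|\theta|\ge(1-\eta)^2\ge\frac12$. For $N\ge1$ let $\Omega=\mathbb R^N$ with the $N$-fold product of the law of $\theta$, let $\theta_1,\dots,\theta_N$ be the coordinates, and let $G=\operatorname{span}\{1,\theta_1,\dots,\theta_N\}$. We prove (a) for every $N$, and then choose $N$ to obtain (b).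

(a) Let $v=a_0+\sum_ja_j\theta_j$ with $\|v\|_1\le1$. Then $|a_0|=|\mathbb Ev|\le1$, so $\|\sum_ja_j\theta_j\|_1\le2$. Since \eqref{eq:stable} applies only to nonnegative coefficients, we split $\sum_ja_j\theta_j=W_+-W_-$ with $W_\pm=\sum_ja_j^\pm\theta_j$, where $a^\pm=\max(\pm a,0)$. The variables $W_+$ and $W_-$ involve disjoint sets of coordinates, so they are independent; they have mean zero; and $W_\pm$ has the law of $s_\pm\theta$ with $s_\pm=(\sum_j(a_j^\pm)^p)^{1/p}$. We must rule out that $s_+$ and $s_-$ are large and cancel. We have $\mathbb E[W_+-W_-\mid W_+]=W_+$ and $\mathbb E[W_+-W_-\mid W_-]=-W_-$, and conditional expectation does not increase the $L_1$-norm, so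
\[
2\ge\|W_+-W_-\|_1\ge\|W_\pm\|_1=s_\pm\,\mathbb E|\theta|\ge s_\pm/2 .
\]
Thus $0\le s_\pm\le4$, and $c=a_0-s_++s_-$ satisfies $|c|\le1+|s_+-s_-|\le5$. Since $v-c=(W_++s_+)-(W_-+s_-)$ and $W_\pm+s_\pm$ has the law of $s_\pm(1+\theta)$, \eqref{eq:N1} gives
\[
|v-c|_0\le|s_+(1+\theta)|_0+|s_-(1+\theta)|_0\le2\cdot4\cdot2\eta\le\varepsilon .
\]

(b) The average of the functions $1+\theta_j$ is $1+\bar\theta$ with $\bar\theta=\frac1N\sum_l\theta_l$, so we set $g_j=1+\theta_j-\bar\theta$, whose average is exactly $1$. By \eqref{eq:stable}, $\|\bar\theta\|_1=N^{1/p-1}\mathbb E|\theta|$, and this is at most $\varepsilon/2$ for large $N$ because $p>1$. For such $N$, $\|g_j\|_1\le(1+\frac\varepsilon2)+\frac\varepsilon2$ and $|g_j|_0\le2\eta+\frac\varepsilon2\le\varepsilon$.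
\end{proof}

\section{A subspace of $L_1$ whose ball is compact in measure}\label{sec:compact}

We take tensor products of blocks on independent coordinates. Flatness will show that the ball of level $n+1$ is close in measure to a bounded part of level $n$, so that bounded sequences have subsequences that are Cauchy in measure. This is not enough: the limit must lie in $X$, and a norm closed subspace can lose limits in measure of bounded sequences. For instance, in $L_1[0,1]$ the functions $1-k1_{[0,1/k]}$ have mean zero and norm at most $2$, and tend to $1$ in measure. The missing control comes from a property of the $L_1$-norm: a function that is small in measure is almost disjoint from a fixed function, so their norms almost add.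

\begin{lemma}\label{lem:disj}
Let $\Phi\ge0$ be integrable and $0<\delta\le1$. There is $\gamma>0$, depending only on $\delta$ and the law of $\Phi$, such that
\[
\|u+s\|_1\ge\|u\|_1+\|s\|_1-\delta
\]
whenever $u,s\in L_1$, $|u|\le\Phi$ and $|s|_0\le\gamma$.
\end{lemma}

\begin{proof}
Choose $R\ge1$ with $\mathbb E(\Phi1_{\{\Phi>R\}})\le\delta/8$, and put $\eta=\delta/4$ and $\gamma=\eta\delta/(8R)$. Let $A=\{|s|>\eta\}$. By \eqref{eq:cheb}, $\mathbb P(A)\le\delta/(8R)$, so $\int_A|u|\le R\,\mathbb P(A)+\delta/8\le\delta/4$. Also $\int_{A^c}|s|\le\eta$. Therefore
\[
\|u+s\|_1\ge\int_A(|s|-|u|)+\int_{A^c}(|u|-|s|)=\|s\|_1+\|u\|_1-2\int_{A^c}|s|-2\int_A|u|\ge\|s\|_1+\|u\|_1-\delta.\qedhere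
\]
\end{proof}

For subspaces $W\subset L_1(\Omega')$ and $G\subset L_1(\Omega'')$ let $W\otimes G\subset L_1(\Omega'\times\Omega'')$ be the span of the products $\varphi(\omega')v(\omega'')$. Functions on a factor are regarded as functions on the product; functions on different factors are independent, and $\|\varphi v\|_1=\|\varphi\|_1\|v\|_1$. If $1\in G$, then $W\subset W\otimes G$.

\begin{lemma}\label{lem:step}
Let $W\neq\{0\}$ be a finite-dimensional subspace of $L_1(\Omega')$ and $0<\delta\le1$. There is $\varepsilon>0$ such that for every probability space $\Omega''$ and every $\varepsilon$-flat subspace $G\subset L_1(\Omega'')$, each $x\in W\otimes G$ with $\|x\|_1\le2$ admits $x'\in W$ with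
\[
|x-x'|_0\le\delta,\qquad\|x'\|_1+\|x-x'\|_1\le\|x\|_1+\delta .
\]
\end{lemma}

\begin{proof}
Let $\varphi_1,\dots,\varphi_d$ be a basis of $W$. Extending the coordinate functionals by the Hahn--Banach theorem and using $L_1^*=L_\infty$, we find $\psi_1,\dots,\psi_d\in L_\infty(\Omega')$ such that $\mathbb E(\psi_k\varphi_l)$ is $1$ for $k=l$ and $0$ otherwise. Let $M=\max(1,2\max_k\|\psi_k\|_\infty)$ and $\Phi=5M\sum_k|\varphi_k|$, let $\gamma$ be given by Lemma~\ref{lem:disj}, and choose $\varepsilon>0$ with
\[
M\varepsilon\sum_k(1+\|\varphi_k\|_1)\le\min(\delta,\gamma).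
\]
All these quantities depend only on $W$ and $\delta$; in particular the law of $\Phi$ on $\Omega'\times\Omega''$ does not depend on $\Omega''$.

Let $G$ be $\varepsilon$-flat and $x\in W\otimes G$ with $\|x\|_1\le2$. Write $x=\sum_k\varphi_kv_k$ with $v_k\in G$. Integrating in $\omega'$ gives $v_k=\int\psi_k(\omega')x(\omega',\cdot)\,d\mathbb P(\omega')$, so $\|v_k\|_1\le\|\psi_k\|_\infty\|x\|_1\le M$ by Fubini's theorem. Flatness applied to $v_k/M$, with \eqref{eq:N1}, gives $c_k$ with $|c_k|\le5M$ and $|v_k-c_k|_0\le M\varepsilon$. Let $x'=\sum_kc_k\varphi_k\in W$ and $s=x-x'=\sum_k\varphi_k(v_k-c_k)$. By \eqref{eq:N1} and \eqref{eq:N2}, $|s|_0\le M\varepsilon\sum_k(1+\|\varphi_k\|_1)\le\min(\delta,\gamma)$. The bound $|c_k|\le5M$ gives $|x'|\le\Phi$, and Lemma~\ref{lem:disj} with $u=x'$ finishes the proof.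
\end{proof}

\subsection*{Construction of $X$}
Let $\Omega_0$ be a one-point space and $X_0=\mathbb R1$. Suppose that $n\ge1$ and that the finite-dimensional space $X_{n-1}\subset L_1(\Omega_0\times\dots\times\Omega_{n-1})$ is given. Choose $\varepsilon_n\le2^{-n}/4$ not exceeding the number given by Lemma~\ref{lem:step} for $W=X_{n-1}$ and $\delta=2^{-n}$. Lemma~\ref{lem:block} with parameter $\varepsilon_n$ gives $\Omega_n$, $G_n\subset L_1(\Omega_n)$ and $g^n_1,\dots,g^n_{N_n}\in G_n$. Put $X_n=X_{n-1}\otimes G_n\supset X_{n-1}$. The order of the choices matters: $\varepsilon_n$ depends on everything built before level $n$. Let $\Omega=\prod_{n\ge0}\Omega_n$ with the product measure, and let $X$ be the closure of $\bigcup_nX_n$ in $L_1(\Omega)$.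

\begin{proposition}\label{prop:compact}
The ball $B_X$ is compact for convergence in measure.
\end{proposition}

\begin{proof}
Since $\tau$ is metrizable, it suffices to show that every sequence $(x_k)$ in $B_X$ has a subsequence converging in measure to a point of $B_X$. The unit ball of the dense subspace $\bigcup_nX_n$ is norm dense in $B_X$, so there are $y_k\in X_{m_k}$ with $\|y_k\|_1\le1$ and $\|x_k-y_k\|_1\le1/k$; as the $X_n$ increase, we may take $m_k\ge k$.

We descend from level $m_k$ to level $0$. Put $y_k^{(m_k)}=y_k$ and apply Lemma~\ref{lem:step} repeatedly to obtain $y_k^{(n)}\in X_n$ for $0\le n<m_k$ with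
\begin{equation}\label{eq:descent}
|y_k^{(n+1)}-y_k^{(n)}|_0\le2^{-n-1},\qquad\|y_k^{(n)}\|_1+\|y_k^{(n+1)}-y_k^{(n)}\|_1\le\|y_k^{(n+1)}\|_1+2^{-n-1}.
\end{equation}
The lemma applies at each step, because the second inequality gives, by downward induction, $\|y_k^{(n)}\|_1\le1+\sum_{l>n}2^{-l}\le2$. The first inequality gives $|y_k-y_k^{(n)}|_0\le\sum_{l>n}2^{-l}=2^{-n}$.

For fixed $n$ the vectors $y_k^{(n)}$, $k\ge n$, form a bounded sequence in the finite-dimensional space $X_n$. Passing to a diagonal subsequence, we may assume that $y_k^{(n)}\to z_n\in X_n$ in $L_1$ as $k\to\infty$, for every $n$. Then $\|z_n\|_1\le2$, and \eqref{eq:descent} passes to the limit: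
\[
\|z_{n+1}-z_n\|_1\le\|z_{n+1}\|_1-\|z_n\|_1+2^{-n-1}.
\]
The sum telescopes: $\sum_{n<M}\|z_{n+1}-z_n\|_1\le\|z_M\|_1+1\le3$ for all $M$. Hence $(z_n)$ converges in $L_1$ to some $z$, and $z\in X$. For every $n$ and $k\ge n$,
\[
|x_k-z|_0\le\frac1k+2^{-n}+\|y_k^{(n)}-z_n\|_1+\|z_n-z\|_1 .
\]
Letting $k\to\infty$ along the subsequence and then $n\to\infty$, we get $x_k\to z$ in measure. By Fatou's lemma $\|z\|_1\le1$, so $z\in B_X$.
\end{proof}

\section{A compact convex set without extreme points}\label{sec:noext}

We run the argument of Example~\ref{ex:dyadic} in $X$. Recall that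
\[
\frac1{N_n}\sum_jg^n_j=1,\qquad\|g^n_j\|_1\le1+2^{-n},\qquad|g^n_j|_0\le2^{-n}/4 .
\]
By independence, a product of functions $g^n_j$ taken from distinct levels $n$ has $L_1$-norm at most $\prod_n(1+2^{-n})\le\exp\sum_n2^{-n}=e$. Independence is essential here: if $\mathbb P(A)=1/N$, then $N1_A$ has norm $1$ and its square has norm $N$.

Let $F_0=\{1\}$, let $F_n\subset X_n$ be the finite set of products $g^1_{j_1}g^2_{j_2}\cdots g^n_{j_n}$, and let $K_n=\operatorname{co}F_n\subset eB_X$. Each $f\in F_n$ equals $\frac1{N_{n+1}}\sum_jfg^{n+1}_j$, so $K_n\subset K_{n+1}$. Let $K$ be the $\tau$-closure of the convex set $\bigcup_nK_n$. By Proposition~\ref{prop:compact}, $eB_X$ is $\tau$-compact, so $K\subset eB_X$ is $\tau$-compact. It is convex, as the closure of a convex set in a vector topology, and $1\in K$.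

\begin{proposition}\label{prop:ext}
$\operatorname{Ext}(K)\subset\{0\}$.
\end{proposition}

\begin{proof}
Fix $n\ge1$. In the dyadic model the piece of $K$ attached to $f=2^n1_Q$ was described by its support. Here we generate it by the descendants of $f$. For $f\in F_n$ and $m\ge n$ let $K_{f,m}=\operatorname{co}\{fh\}\subset K_m$, where $h$ runs over the products $g^{n+1}_{j_{n+1}}\cdots g^m_{j_m}$ (and $h=1$ if $m=n$). The averaging identity shows that these sets increase with $m$. The $\tau$-closure $K_f$ of $\bigcup_mK_{f,m}$ is therefore a compact convex subset of $K$.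

\emph{The pieces generate $K$.} Let $H=\operatorname{co}\bigcup_{f\in F_n}K_f\subset K$. For $m\ge n$ each element of $F_m$ has the form $fh$ with $f\in F_n$, so $K_m\subset H$. By Lemma~\ref{lem:hull}, $H$ is compact, hence closed, so $H=K$; this is where compactness of the pieces is used. By the same lemma, an extreme point $q$ of $K$ lies in $K_f$ for some $f\in F_n$.

\emph{The pieces are small.} Write $f=f'g^n_j$ with $f'\in F_{n-1}$. By \eqref{eq:N2}, $|f|_0\le(1+e)2^{-n}/4\le2^{-n}$. Smallness of the descendants $fh$ alone would not suffice, since a convex combination of functions that are small in measure can be large: the constant $1$ is one. What matters is the common factor $f$. An element of $K_{f,m}$ is $fy$, where $y$ is a convex combination of the products $h$; so $y$ depends only on the coordinates beyond $n$, and $\|y\|_1\le e$. By \eqref{eq:N2}, $|fy|_0\le(1+e)|f|_0\le4\cdot2^{-n}$. This bound passes to the closure $K_f$, so $|q|_0\le4\cdot2^{-n}$.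

Since $n$ is arbitrary, $q=0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $X$ be the space of Section~\ref{sec:compact}. Statement (1) is Proposition~\ref{prop:compact}. Since $1\in K$, Proposition~\ref{prop:ext} and Lemma~\ref{lem:sym} show that $C=\operatorname{co}(K\cup-K)$ is nonempty, symmetric, convex, $\tau$-compact and without extreme points, and $C\subset eB_X$ because $K\subset eB_X$. This is (2). Statement (3) is Lemma~\ref{lem:sum} with $c=e$ and $t=\varepsilon$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:univ}]
Let $\sigma$ be a Hausdorff vector topology on $Y$ for which $B_Y$ is compact. Let $\rho$ be the norm on $X$ with unit ball $D_1$, given by Theorem~\ref{thm:main} for $\varepsilon=1$, and let $Z=Y\times X$ with the norm $\|(y,x)\|=\max(\|y\|,\rho(x))$. Then $Z$ is a separable Banach space, the product $\sigma\times\tau$ is a Hausdorff vector topology on $Z$, and $B_Z=B_Y\times D_1$ is compact for it. If $(y,x)\in B_Z$, there is $w\ne0$ with $x\pm w\in D_1$, so $(y,x)\pm(0,w)\in B_Z$; thus $\operatorname{Ext}(B_Z)=\emptyset$. The map $y\mapsto(y,0)$ is an isometry onto the range of the projection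 $(y,x)\mapsto(y,0)$, which has norm at most $1$.
\end{proof}

\begin{remark}
One sees directly where the proof of the Krein--Milman theorem breaks down in $X$. If $\lambda$ is a $\tau$-continuous linear functional on $X$, then $\max_{f\in F_n}|\lambda(f)|\to0$ because $|f|_0\le2^{-n}$ on $F_n$, while $|\lambda(1)|\le\max_{f\in F_n}|\lambda(f)|$ because $1\in\operatorname{co}F_n$. So $\lambda(1)=0$: no such functional separates the points $1$ and $0$ of $B_X$.
\end{remark}

\section{Limits of the phenomenon}\label{sec:limits}

\subsection*{The Radon--Nikod\'ym property must fail}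
A Banach space has the Radon--Nikod\'ym property if, on every finite measure space, each countably additive measure with values in the space that has bounded variation and is absolutely continuous has a Bochner integrable density. It has the Krein--Milman property if every nonempty closed bounded convex subset is the closed convex hull of its extreme points. By Lindenstrauss's theorem the first property implies the second. A space whose unit ball has no extreme points fails the second property, hence the first. The Radon--Nikod\'ym property is invariant under isomorphisms, passes to closed subspaces, and holds in separable dual spaces. So no space as in the problem is isomorphic to a subspace of a separable dual; in particular $X$ is not isomorphic to a subspace of $\ell_1=c_0^*$.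

\subsection*{The space $X$ has the Schur property}
This means that every weakly null sequence $(x_k)$ in $X$ is norm null. A set $\mathcal H\subset L_1$ is equi-integrable if $\sup_{h\in\mathcal H}\int_A|h|\to0$ as $\mathbb P(A)\to0$. By the Dunford--Pettis theorem relatively weakly compact subsets of $L_1$ are bounded and equi-integrable, and by Vitali's theorem an equi-integrable sequence in $L_1$ that converges in measure converges in $L_1$. The sequence $(x_k)$ is weakly null in $L_1$, hence bounded and equi-integrable. By Proposition~\ref{prop:compact} each subsequence has a further subsequence that converges in measure, hence in $L_1$, and its limit is the weak limit $0$. Therefore $\|x_k\|_1\to0$.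

\subsection*{The exact $L_1$-norm}
We do not claim that the unit ball of $X$ for the $L_1$-norm itself has no extreme points. Theorem~\ref{thm:main} gives this only for norms that are $(1+e\varepsilon)$-close to it, for every $\varepsilon>0$.

\begin{thebibliography}{9}

\bibitem{glimpse}
\emph{A glimpse at Nigel Kalton's work},
\texttt{https://kaltonmemorial.missouri.edu/assets/docs/work/Godefroy-07.pdf}.

\end{thebibliography}
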